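\title{More critical points than the degree: a counterexample for a boundary value problem from Bergman space extremal theory}

\begin{abstract}
Let $1<p<\infty$, $1/p+1/q=1$, and let $\omega$ be a polynomial of degree $N$ with primitive $\Omega$, $\Omega(0)=0$. The solution $v$ of $\partial_z(|v_{\bar z}|^{q-2}v_{\bar z})=0$ in the unit disk with $v=\overline{\Omega}$ on the unit circle determines the extremal function of the functional $f\mapsto\int f\overline{\omega}\,dA$ on the Bergman space $A^p$, and the points where $v_{\bar z}=0$ are the zeros of that function. We consider the conjecture that there are at most $N$ such points. We show that it fails for every $p>1$ sufficiently close to $1$: there is an example of degree $20$ with $21$ critical points and, for all integers $J\ge1$ and $n\ge0$, an example of degree $N=J(20+n)$ with $N+J$ critical points. We also show that the conjecture holds for $N\le1$ and every $p$. The solutions are built backward from their zeros, by a reflection in the unit circle across radial slits.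
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{D}$ be the open unit disk, $\mathbb{T}=\partial\mathbb{D}$ the unit circle and $dA$ area measure. Write $\partial_z=\frac12(\partial_x-i\partial_y)$, $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$ and $v_{\bar z}=\partial_{\bar z}v$. Fix $1<p<\infty$ and let $1/p+1/q=1$. The Sobolev space $W^{1,q}_0(\mathbb{D})$ consists of the functions that vanish on $\mathbb{T}$ and have gradient in $L^q(\mathbb{D})$; it is the closure of $C_c^\infty(\mathbb{D})$ in the norm $\|u\|_q+\|\nabla u\|_q$.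

Let $\omega\not\equiv0$ be a polynomial of degree $N$ and $\Omega(z)=\int_0^z\omega(\zeta)\,d\zeta$. We study the complex-valued function $v$ on $\mathbb{D}$ with $v-\overline{\Omega}\in W^{1,q}_0(\mathbb{D})$ that solves, in the sense of distributions,
\begin{equation}\label{eq:bvp}
\partial_z\bigl(|v_{\bar z}|^{q-2}v_{\bar z}\bigr)=0\ \text{ in }\mathbb{D},\qquad v=\overline{\Omega}\ \text{ on }\mathbb{T}.
\end{equation}
We take the following facts as known: problem \eqref{eq:bvp} has a unique solution $v$; $v\in C^{1+\alpha}(\overline{\mathbb{D}})$ for some $\alpha=\alpha(q)>0$; and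
\[
G:=|v_{\bar z}|^{q-2}\,\overline{v_{\bar z}}\qquad(G=0\text{ where }v_{\bar z}=0)
\]
is analytic in $\mathbb{D}$. We call $G$ the \emph{analytic function of $v$}. Its zeros are the points where $v_{\bar z}=0$. These are the \emph{critical points} of $v$, and they are always counted in $\mathbb{D}$ and with multiplicity, the multiplicity being the order of the zero of $G$. Since $(p-1)(q-1)=1$, the definition of $G$ inverts to
\begin{equation}\label{eq:invert}
v_{\bar z}=|G|^{p-2}\,\overline{G}.
\end{equation}

The function $G$ solves an extremal problem. Let $A^p$ be the Bergman space of analytic functions $f$ in $\mathbb{D}$ with $\|f\|_p^p=\int_{\mathbb{D}}|f|^p\,dA<\infty$. For $f\in A^p$ and $\eta\in C_c^\infty(\mathbb{D})$ integration by parts gives $\int f\eta_{\bar z}\,dA=0$, and by H\"older's inequality this persists for $\eta\in W^{1,q}_0(\mathbb{D})$. With $\eta=v-\overline{\Omega}$ and \eqref{eq:invert},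
\[
\int_{\mathbb{D}}f\,\overline{\omega}\,dA=\int_{\mathbb{D}}f\,|G|^{p-2}\overline{G}\,dA\qquad(f\in A^p).
\]
Taking $f=\omega$ shows $G\not\equiv0$. The right side is at most $\|f\|_p\|G\|_p^{p-1}$ in modulus, with equality for $f=G$. So $G/\|G\|_p$ maximizes $|\int f\overline{\omega}\,dA|$ over the unit ball of $A^p$, and critical points of $v$ are zeros of this extremal function.

For $p=2$ the problem is linear, $v=\overline{\Omega}$ and $G=\omega$, so $v$ has at most $N$ critical points. For other $p$ the function $G$ is still determined by the $N+1$ coefficients of $\omega$, and up to a constant factor by $N$ complex numbers; one would guess that this is too little freedom for more than $N$ zeros. The following conjecture is posed in \cite{survey}.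

\medskip
\noindent\textbf{Conjecture.} \emph{The solution of \eqref{eq:bvp} has at most $N$ critical points in $\mathbb{D}$.}
\medskip

\begin{theorem}\label{thm:A}
There is $p_0>1$ such that for every $p\in(1,p_0)$ there is a polynomial $\omega$ of degree exactly $20$ for which the solution of \eqref{eq:bvp} has exactly $21$ critical points in $\mathbb{D}$.
\end{theorem}

\begin{theorem}\label{thm:B}
With the same $p_0$: for all $p\in(1,p_0)$ and all integers $J\ge1$, $n\ge0$ there is a polynomial $\omega$ of degree exactly $N=J(20+n)$ for which the solution of \eqref{eq:bvp} has exactly $N+J$ critical points. Hence for $1<p<p_0$ the conjecture fails for every $N\ge20$ (take $J=1$), and for $N=20J$ the excess over $N$ can be $N/20$, so no bound of the form $N+\mathrm{const}$ holds.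
\end{theorem}

\begin{theorem}\label{thm:C}
For every $1<p<\infty$ the conjecture is true for $N\le1$. For $\omega(z)=\omega_0+\omega_1z$ with $\omega_1\ne0$ there is exactly one critical point if $|\omega_0/\omega_1|<\frac32-\frac1p$, and none otherwise.
\end{theorem}

The cases $N\ge2$ with $p\ge p_0$, $p\ne2$, and $2\le N\le19$ with $1<p<p_0$ are not decided here. The constant $p_0$ comes from a continuity argument and is not computed.

We never solve \eqref{eq:bvp} for given data. We choose $G$, solve the linear equation \eqref{eq:invert} for $v$, and arrange that the boundary values of $v$ are those of a conjugate polynomial. Section~\ref{sec:verify} shows that such a $v$ is the solution of \eqref{eq:bvp}. Section~\ref{sec:one} carries out the construction by hand for $N=1$ and proves Theorem~\ref{thm:C}. Section~\ref{sec:slits} extends it to arbitrary zeros at the price of one linear condition per distinct zero. Sections~\ref{sec:three} and~\ref{sec:det} find a configuration of three zeros for which these conditions degenerate, which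 proves Theorem~\ref{thm:A}, and Section~\ref{sec:all} proves Theorem~\ref{thm:B}.

Throughout, $\theta=p/2$, $a^*=1/\bar a$ is the reflection of $a$ in $\mathbb{T}$, and powers are principal (defined on $\mathbb{C}\setminus(-\infty,0]$) unless stated otherwise.

\section{Recognizing the solution}\label{sec:verify}

We use three textbook facts. For a bounded, compactly supported $\varphi$ the Cauchy transform $\mathcal{C}\varphi(z)=\frac1\pi\int\frac{\varphi(\zeta)}{z-\zeta}\,dA(\zeta)$ is continuous on $\mathbb{C}$, tends to $0$ at $\infty$, and satisfies $\partial_{\bar z}\mathcal{C}\varphi=\varphi$. Its derivative $\partial_z\mathcal{C}\varphi$ is the Beurling transform of $\varphi$, a Calder\'on--Zygmund operator bounded on $L^q(\mathbb{C})$ for $1<q<\infty$. A distribution annihilated by $\partial_{\bar z}$ is an analytic function (Weyl's lemma).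

\begin{lemma}\label{lem:verify}
Let $1<p<\infty$, let $G\not\equiv0$ be bounded and analytic in $\mathbb{D}$, let $Z\subset\mathbb{D}$ be finite, and let $\Omega$ be a nonconstant polynomial with $\Omega(0)=0$. Suppose $v\in C(\overline{\mathbb{D}})$ satisfies $v_{\bar z}=|G|^{p-2}\overline{G}$ in $\mathbb{D}\setminus Z$ in the sense of distributions and $v=\overline{\Omega}$ on $\mathbb{T}$. Then $v$ is the solution of \eqref{eq:bvp} for $\omega=\Omega'$, and its analytic function is $G$.
\end{lemma}

\begin{proof}
Let $u=v-\overline{\Omega}$ on $\overline{\mathbb{D}}$ and $u=0$ elsewhere, so that $u$ is continuous on $\mathbb{C}$. Let $\varphi=|G|^{p-2}\overline{G}-\overline{\omega}$ in $\mathbb{D}$ and $\varphi=0$ elsewhere; it is bounded because $G$ is bounded and $p>1$. The function $u-\mathcal{C}\varphi$ is analytic in $\mathbb{D}\setminus Z$ and continuous in $\mathbb{D}$, hence analytic in $\mathbb{D}$. So $v_{\bar z}=|G|^{p-2}\overline{G}$ in all of $\mathbb{D}$. Since $(p-1)(q-2)+(p-2)=0$, this gives $|v_{\bar z}|^{q-2}v_{\bar z}=\overline{G}$,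 and $\partial_z\overline{G}=0$. It remains to show $u\in W^{1,q}_0(\mathbb{D})$; uniqueness for \eqref{eq:bvp} then finishes the proof.

The difficulty is that the equation controls only $u_{\bar z}$; to control $u_z$ we pass to the whole plane. We claim $u_{\bar z}=\varphi$ on $\mathbb{C}$. Let $\eta\in C_c^\infty(\mathbb{C})$ and let $\chi_\tau\in C_c^\infty(\mathbb{D})$ satisfy $0\le\chi_\tau\le1$, $\chi_\tau=1$ on $|z|\le1-\tau$, $|\nabla\chi_\tau|\le C/\tau$. Testing with $\chi_\tau\eta$ gives
\[
\int u\,\eta_{\bar z}\chi_\tau\,dA+\int u\,\eta\,\partial_{\bar z}\chi_\tau\,dA=-\int\varphi\,\eta\chi_\tau\,dA .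
\]
The second integral lives on an annulus of area at most $2\pi\tau$, so it is bounded by a constant times $\max_{1-\tau\le|z|\le1}|u|$, which tends to $0$ with $\tau$. This proves the claim. Now $u-\mathcal{C}\varphi$ is entire and vanishes at $\infty$, so $u=\mathcal{C}\varphi$, and $u_z\in L^q(\mathbb{C})$ is the Beurling transform of $\varphi$. Thus $u\in W^{1,q}(\mathbb{C})$ and $u=0$ off $\mathbb{D}$. For $\lambda>1$ the dilate $u(\lambda z)$ is supported in $|z|\le1/\lambda$, so its mollifications lie in $C_c^\infty(\mathbb{D})$ and it belongs to $W^{1,q}_0(\mathbb{D})$; and $u(\lambda\,\cdot)\to u$ in $W^{1,q}$ as $\lambda\downarrow1$.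
\end{proof}

On $\mathbb{T}$ we have $\bar z^j=z^{-j}$, so conjugate polynomial boundary data can be exchanged for zero data and a pole at the origin.

\begin{corollary}\label{cor:pole}
Let $p$, $G$, $Z$ be as in Lemma~\ref{lem:verify}. Let $V\in C(\overline{\mathbb{D}}\setminus\{0\})$ vanish on $\mathbb{T}$ and satisfy $V_{\bar z}=|G|^{p-2}\overline{G}$ in $\mathbb{D}\setminus(Z\cup\{0\})$. Suppose $v=V+\sum_{j=1}^{N+1}e_jz^{-j}$ extends continuously to $0$, where $e_{N+1}\ne0$. Then $v$ is the solution of \eqref{eq:bvp} for $\Omega=\sum_{j=1}^{N+1}\bar e_jz^j$, so $\deg\omega=N$, and its analytic function is $G$.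
\end{corollary}

\begin{proof}
The added sum is analytic off $0$ and equals $\overline{\Omega}$ on $\mathbb{T}$. Apply Lemma~\ref{lem:verify} with $Z\cup\{0\}$ in place of $Z$.
\end{proof}

\section{The reflection formula and degree one}\label{sec:one}

How does one find $V$? Suppose $F$ is analytic with $|F|^2=|G|^p$, so that locally $F$ is a unimodular multiple of $G^\theta$, and let $A'=F$. Then $|G|^{p-2}\overline{G}=|G|^p/G=(F/G)\,\overline{F}=\partial_{\bar z}\bigl((F/G)\overline{A}\bigr)$. Subtracting an analytic function does not change this, and we use that freedom to fix the boundary values. If $A$ is analytic on a set symmetric with respect to $\mathbb{T}$, then $A^\sharp(z)=\overline{A(1/\bar z)}$ is analytic there and equals $\overline{A}$ on $\mathbb{T}$. Hence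
\begin{equation}\label{eq:V}
V=\frac FG\,\bigl(\overline{A}-A^\sharp\bigr)\quad\text{satisfies}\quad V_{\bar z}=|G|^{p-2}\overline{G},
\end{equation}
and $V$ vanishes at the points of $\mathbb{T}$ where $F/G$ and $A$ are analytic. If $F$ grows like $z^N$ at $\infty$, then $A^\sharp$ has a pole of order $N+1$ at $0$, which is what Corollary~\ref{cor:pole} asks for. For $N=1$ everything is explicit.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $N=0$ the function $v=\overline{\Omega}$ solves \eqref{eq:bvp}, and $v_{\bar z}$ is a nonzero constant. Let $N=1$. Replacing $v$ by $\lambda v$ with $\lambda\ne0$ changes the data to $\lambda\overline{\Omega}$ and $G$ to $|\lambda|^{q-2}\bar\lambda G$; replacing $v(z)$ by $v(e^{i\phi}z)$ changes the data to $\overline{\Omega(e^{i\phi}z)}$ and $G(z)$ to $e^{i\phi}G(e^{i\phi}z)$. Both operations preserve the number of critical points, so this number depends only on $s=|\omega_0/\omega_1|$, and for each $s\ge0$ it suffices to find the solution for one nonzero multiple of $z-s$. Put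
\[
\xi=1-\frac2p=1-\frac1\theta\in(-1,1),\qquad s_*=1+\frac\xi2=\frac32-\frac1p .
\]

\emph{The case $s=0$.} The function $v=|z|^{p-2}\bar z^2$ is continuous on $\overline{\mathbb{D}}$, equals $\bar z^2$ on $\mathbb{T}$, and $v_{\bar z}=(\theta+1)|z|^{p-2}\bar z$ for $z\ne0$. Lemma~\ref{lem:verify} applies with $Z=\{0\}$, $\omega=2z$ and $G=(\theta+1)^{q-1}z$: one critical point.

\emph{Family I: no zero.} For $c\ge1$ take $F=1-z/c$, $G=(1-z/c)^{1/\theta}$ and $A=z-z^2/(2c)$. Formula \eqref{eq:V} reads
\[
V=\Bigl(1-\frac zc\Bigr)^\xi\Bigl[\bar z-\frac{\bar z^2}{2c}-\frac1z+\frac1{2cz^2}\Bigr].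
\]
For $c>1$ it is continuous on $\overline{\mathbb{D}}\setminus\{0\}$ and vanishes on $\mathbb{T}$. For $c=1$ the first factor may blow up at $1$, but the bracket equals $\frac12[(1-1/z)^2-(1-\bar z)^2]=O(|1-z|^2)$ and $\xi>-1$, so $V\to0$ at $1$ as well. The principal part of $(1-\xi z/c+\cdots)\bigl(\frac1z-\frac1{2cz^2}\bigr)$ at $0$ has $e_2=-\frac1{2c}$, $e_1=1+\frac{\xi}{2c^2}$. Corollary~\ref{cor:pole} gives $\omega=e_1+2e_2z=-\frac1c(z-s)$ with $s=c+\frac\xi{2c}$. This is continuous in $c$, equals $s_*$ at $c=1$ and tends to $\infty$ with $c$, so every $s\ge s_*$ occurs. $G$ has no zero in $\mathbb{D}$.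

\emph{Family II: one zero.} Let $0<a<1$ be the desired zero of $G$. Now $G^\theta$ branches at $a$, and $F$ needs a cut; since $A^\sharp$ sees the reflected cut, we take the cut symmetric, from $a$ to $b=1/a$. Let $\beta=\frac{z-a}{z-b}$, whose principal powers are analytic off $[a,b]$, and
\[
A=\tfrac12(z-a)(z-b)\beta^\theta,\qquad F=A'=(z-c)\beta^\theta,\qquad c=\frac{a+b}2+\theta\,\frac{b-a}2 ;
\]
indeed the logarithmic derivative of $A$ is $\frac{1+\theta}{z-a}+\frac{1-\theta}{z-b}=\frac{2(z-c)}{(z-a)(z-b)}$. We have $c>\frac{a+b}2>1$, so $G=-\beta\,(c-z)^{1/\theta}$ is analytic near $\overline{\mathbb{D}}$, with the simple zero $a$ as its only zero there. Also $|G|^p=|F|^2$ and $F/G=(c-z)^\xi\beta^{\theta-1}$. From $ab=1$ we get $(\frac1z-a)(\frac1z-b)=(z-a)(z-b)z^{-2}$ and $\overline{\beta(1/\bar z)}=a^2/\beta(z)$, so $A^\sharp=\frac12a^p(z-a)(z-b)z^{-2}\beta^{-\theta}$. In \eqref{eq:V} the multivalued factors cancel, because $\beta^{\theta-1}\overline{\beta^\theta}=|\beta|^{p-2}\bar\beta$ and $\beta^{\theta-1}\beta^{-\theta}=1/\beta$: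
\[
V=\tfrac12(c-z)^\xi\Bigl[|\beta|^{p-2}(\bar z-a)^2-a^p\,\frac{(z-b)^2}{z^2}\Bigr].
\]
The cut has disappeared: $V$ is smooth on $\overline{\mathbb{D}}\setminus\{0,a\}$, so by continuity the equation in \eqref{eq:V} holds on $\mathbb{D}\setminus\{0,a\}$ and $V=0$ on all of $\mathbb{T}$. The first term in the bracket is $O(|z-a|^p)$, so $V$ is continuous at $a$. The principal part of $\frac12a^pc^\xi(1-\xi z/c+\cdots)(b^2-2bz+z^2)z^{-2}$ has $e_2=\frac12a^pc^\xi b^2$ and $e_1=-\frac12a^pc^\xi(2b+\xi b^2/c)$. Corollary~\ref{cor:pole} with $Z=\{a\}$ gives $\omega=a^pc^\xi b^2(z-s)$ with $s=a+\frac\xi{2c}$. As $a\to0$ we have $c\to\infty$ and $s\to0$; as $a\to1$ we have $c\to1$ and $s\to s_*$. By continuity every $s\in(0,s_*)$ occurs.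

The three cases cover all $s\ge0$.
\end{proof}

The threshold $s_*$ is less than $1$ for $p<2$ and greater than $1$ for $p>2$, so the zeros of $\omega$ in $\mathbb{D}$ do not count the critical points. More important for us is what happens at the threshold. At $c=1$ in Family~I the polynomial $F$ vanishes at the boundary point $1$. In Family~II with $a=e^{-h}$ this boundary zero has been replaced by a short cut $[e^{-h},e^h]$, which carries a critical point at its inner end, and by a zero $c=\cosh h+\theta\sinh h=1+\theta h+O(h^2)$ outside the disk. The degree has not changed. If the same exchange can be made in a solution that already has $N$ critical points, the conjecture fails.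

\section{Prescribed zeros and radial slits}\label{sec:slits}

For $a\in\mathbb{D}\setminus\{0\}$ let $\sigma_a=\{ta:1\le t\le|a|^{-2}\}$ be the radial segment from $a$ to $a^*$, and let $\beta_a(z)=\frac{z-a}{z-a^*}$. Since $\beta_a(ta)=\frac{t-1}{t-|a|^{-2}}$, this M\"obius map sends $\sigma_a$ onto $[-\infty,0]$ and the two sides of $\sigma_a$ to the two sides of the negative axis. So $\beta_a^\kappa$ is analytic off $\sigma_a$, tends to $1$ at $\infty$, and has the boundary values $e^{\pm i\pi\kappa}|\beta_a|^\kappa$ on the two sides of $\sigma_a$. The reflection $z\mapsto1/\bar z$ maps $\sigma_a$ to itself, exchanges its endpoints, and preserves arguments, hence sides.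

To give $G$ zeros of orders $m_i$ at points $a_i$ we try $F=Q\prod\beta_{a_i}^{m_i\theta}$ with a polynomial $Q$. Two things must be arranged. First, the jumps of the factors in \eqref{eq:V} across a slit must cancel. The jump of $F$ is a constant unimodular factor, and we need the same for $A-\kappa_i$ with a single constant $\kappa_i$; this is condition \eqref{eq:cond} below. Second, $F/G$ blows up like $|z-a_i|^{-m_i(1-\theta)}$ at $a_i$, which must be compensated by decay of $A^\sharp-\bar\kappa_i$ at $a_i$, that is, of $A-\kappa_i$ at $a_i^*$; a zero of $Q$ of order $m_i-1$ at $a_i^*$ produces exactly this rate of decay.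

\begin{proposition}\label{prop:slit}
Let $1<p<2$, so $\theta\in(\frac12,1)$. Let $a_1,\dots,a_r\in\mathbb{D}\setminus\{0\}$ have distinct arguments, let $m_i\ge1$ be integers and $\sigma_i=\sigma_{a_i}$. Let $Q_1$ be a polynomial of degree $d$ without zeros in $\overline{\mathbb{D}}$, and put
\[
Q=Q_1\prod_{i=1}^r(z-a_i^*)^{m_i-1},\qquad N=\deg Q=d+\sum_{i=1}^r(m_i-1),\qquad F=Q\prod_{i=1}^r\beta_{a_i}^{m_i\theta}.
\]
Suppose that
\begin{equation}\label{eq:cond}
\int_{\sigma_i}F\,dz=0\qquad(i=1,\dots,r),
\end{equation}
with boundary values taken from one side of $\sigma_i$ (the two sides differ by a constant factor). Then there is $\omega$ of degree exactly $N$ for which the solution of \eqref{eq:bvp} has exactly $\sum m_i$ critical points; its analytic function is $G=Q^{1/\theta}\prod\beta_{a_i}^{m_i}$, with any branch of $Q^{1/\theta}$ near $\overline{\mathbb{D}}$.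
\end{proposition}

\begin{proof}
The slits are pairwise disjoint because the arguments are distinct. Let the $+$ and $-$ sides of $\sigma_i$ be given by the sign of $\arg z-\arg a_i$. Then $F_+=\lambda_iF_-$ on $\sigma_i$ with a constant $|\lambda_i|=1$. As $Q\ne0$ on $\overline{\mathbb{D}}$ and $|a_i^*|>1$, the function $G$ is analytic near $\overline{\mathbb{D}}$, its zeros there are the $a_i$ with orders $m_i$, and $|G|^p=|F|^2$ off the slits.

\emph{Step 1: the primitive $A$.} We have $|F|\le C|z-a_i|^{m_i\theta}$ near $a_i$ and $|F|\le C|z-a_i^*|^{m_i(1-\theta)-1}$ near $a_i^*$. Both exponents exceed $-1$, so the integrals in \eqref{eq:cond} converge. Contract a loop around $\sigma_i$ onto the two sides of the slit and two circles of radius $\varrho$ about the endpoints. A circle about an endpoint with exponent $e$ contributes $O(\varrho^{e+1})\to0$, and the sides contribute $\pm(1-\bar\lambda_i)\int_{\sigma_i}F_+\,dz=0$ in the limit. So all periods of $F$ vanish, and $F$ has a single-valued primitive $A$ on $\mathbb{C}\setminus\bigcup\sigma_i$,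 continuous up to each side of the open slits. At an endpoint $z_0$ with exponent $e$, the function $A$ has a limit along a fixed radius, approached at the rate $O(|z-z_0|^{e+1})$; and two points of the slit circle $|z-z_0|=\varrho$ are joined by an arc of length at most $2\pi\varrho$ that avoids the slit, along which $A$ changes by $O(\varrho^{e+1})$. So $A$ has a limit at $z_0$, approached at that rate from all directions. By \eqref{eq:cond} the limits at $a_i$ and $a_i^*$ are equal; call the common value $\kappa_i$. Since $A_\pm(z)-\kappa_i=\int_{a_i}^zF_\pm$ on $\sigma_i$,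
\begin{equation}\label{eq:A}
\begin{gathered}
A_+-\kappa_i=\lambda_i(A_--\kappa_i)\ \text{ on }\sigma_i,\\
A-\kappa_i=O(|z-a_i|^{m_i\theta+1})\ \text{ at }a_i,\qquad A-\kappa_i=O(|z-a_i^*|^{m_i(1-\theta)})\ \text{ at }a_i^*.
\end{gathered}
\end{equation}
At $\infty$ the Laurent series of $F$ begins with $\gamma z^N$, where $\gamma\neq0$ is the leading coefficient of $Q$, and has no $z^{-1}$ term since $A$ is single-valued. So $A=\frac{\gamma}{N+1}z^{N+1}(1+O(1/z))$.

Define $V$ by \eqref{eq:V} on $\mathbb{D}\setminus(\{0\}\cup\bigcup\sigma_i)$, where $A^\sharp$ is analytic. Near $\sigma_i\cap\mathbb{D}$ write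
\[
V=W_i-E_i,\qquad W_i=\frac FG\,\overline{(A-\kappa_i)},\qquad E_i=\frac FG\,(A^\sharp-\bar\kappa_i).
\]

\emph{Step 2: across the slits.} Let $\zeta\in\sigma_i\cap\mathbb{D}$, $\zeta\ne a_i$. Let $\Delta\subset\mathbb{D}$ be a small disk about $\zeta$ and $\Delta^*$ its reflection, a disk that contains the point $1/\bar\zeta$ of the open slit. In each of the two disks let $\tilde F$ and $\tilde A$ be the analytic continuations of $F$ and $A$ from the $+$ side. On the $-$ side $F=\bar\lambda_i\tilde F$; also $A-\kappa_i=\bar\lambda_i(\tilde A-\kappa_i)$, because the two functions have the same derivative and, by \eqref{eq:A}, the same boundary values on the slit. Put $\tilde A^\sharp(z)=\overline{\tilde A(1/\bar z)}$ in $\Delta$. As the reflection preserves sides, $A^\sharp-\bar\kappa_i=\lambda_i(\tilde A^\sharp-\bar\kappa_i)$ on the $-$ side of $\Delta$. The factors $\bar\lambda_i$ and $\lambda_i$ cancel, so on both sides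
\[
W_i=\frac{\tilde F}{G}\,\overline{(\tilde A-\kappa_i)},\qquad E_i=\frac{\tilde F}{G}\,(\tilde A^\sharp-\bar\kappa_i).
\]
Thus $E_i$ extends analytically to $\Delta$, and $W_i$ extends smoothly with $\partial_{\bar z}W_i=|\tilde F|^2/G=|G|^p/G$.

\emph{Step 3: at $a_i$.} Here $|F/G|\le C|z-a_i|^{-m_i(1-\theta)}$. The bound at $a_i^*$ in \eqref{eq:A} gives $A^\sharp-\bar\kappa_i=O(|z-a_i|^{m_i(1-\theta)})$, so $E_i$ is bounded and its singularity at $a_i$ is removable. The bound at $a_i$ gives $W_i=O(|z-a_i|^{m_i(2\theta-1)+1})\to0$. So $V$ extends continuously to $\mathbb{D}\setminus\{0\}$.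

\emph{Step 4: at $\mathbb{T}$.} In a thin annulus about $\mathbb{T}$ both $|F|$ and $|F/G|=|G|^{\theta-1}$ are bounded. For $z\in\mathbb{D}$ in the annulus and off the slits, the radial segment from $z$ to $1/\bar z$ avoids the slits, since they are radial. So $|\overline{A(z)}-A^\sharp(z)|=|A(z)-A(1/\bar z)|\le C(1-|z|)$, and $V\to0$ uniformly at $\mathbb{T}$.

\emph{Step 5: at $0$.} The term $(F/G)\overline{A}$ is smooth near $0$. Since $F(0)/G(0)\ne0$ and $A^\sharp=\frac{\bar\gamma}{N+1}z^{-N-1}(1+O(z))$, the term $(F/G)A^\sharp$ has a pole of exact order $N+1$. Let $\sum_{j=1}^{N+1}e_jz^{-j}$ be its principal part and apply Corollary~\ref{cor:pole} with $Z=\{a_1,\dots,a_r\}$.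
\end{proof}

The hypothesis $p<2$ makes $F$ integrable at $a_i^*$; for $m_i=1$ and $\theta\ge1$ the integral in \eqref{eq:cond} diverges unless $Q_1(a_i^*)=0$. A zero of $Q_1$ in $\mathbb{D}$ would make $Q^{1/\theta}$ branch, but zeros of $Q_1$ on the outer halves of the slits are allowed and will occur.

\subsection*{Counting conditions}
The number of critical points exceeds the degree by $\sum m_i-N=r-d$, whatever the multiplicities. A counterexample needs $d\le r-1$, and then \eqref{eq:cond} imposes $r$ homogeneous linear conditions on the $d+1\le r$ coefficients of $Q_1$. The system must degenerate, which one does not expect for a generic configuration. Two simple cases show where not to look.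

\emph{One slit.} On $\sigma_1$ the function $F/Q_1$ has constant argument, so $d=0$ is impossible. For $m_1=1$, $0<a_1=a<1$, $b=1/a$ and $Q_1=z-c$, the condition says that $c$ is the mean of $z$ over $[a,b]$ with weight $|\beta_a|^\theta$. With $z=\frac{a+b}2+s\frac{b-a}2$ the weight is
\[
\rho_\theta(s)=\Bigl(\frac{1+s}{1-s}\Bigr)^\theta,\qquad -1<s<1 .
\]
Since $\frac{d}{ds}\bigl[(1+s)^{1+\theta}(1-s)^{1-\theta}\bigr]=2(\theta-s)\rho_\theta(s)$, we have
\begin{equation}\label{eq:mean}
\int_{-1}^1s\,\rho_\theta(s)\,ds=\theta\int_{-1}^1\rho_\theta(s)\,ds\qquad(0<\theta<1),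
\end{equation}
and we recover Family~II. The weight leans toward the outer end of the slit, and this is what pushes zeros of $Q_1$ out of the disk.

\emph{Short slits far apart.} Let $a_i\to\zeta_i$ with distinct $\zeta_i\in\mathbb{T}$. On $\sigma_i$ the factors of $F/Q_1$ that belong to other slits tend to nonzero constants, and the remaining factor has constant argument. So the $i$th condition, normalized, converges to $Q_1(\zeta_i)=0$, and the limit system has no nonzero solution of degree $d\le r-1$. Slits can cooperate only if their distances are at most comparable to their lengths, so that the weights change argument along the slits.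

\section{Three slits near the point \texorpdfstring{$1$}{1}}\label{sec:three}

We take $r=3$ and $d=2$, in a configuration symmetric under conjugation and with $Q_1$ real. A conjugate pair of slits then gives one complex condition and a real slit gives one real condition: a real $3\times3$ system, whose determinant we can force to vanish by moving one real parameter $x$. To make the system computable we shrink the configuration to the point $1$ at a scale $h\to0$. In the coordinate $z=e^{hw}$ the disk becomes the half-plane $\operatorname{Re}w<0$ and the slits become horizontal segments (Figure~\ref{fig:slits}). The real slit is much shorter than the others; it is there to convert a boundary zero into a critical point as in Section~\ref{sec:one}.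

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.8]
\fill[gray!15] (-1.5,-0.9) rectangle (0,0.9);
\draw[dashed] (0,-0.9)--(0,0.9);
\draw[very thick] (-1,0.6)--(1,0.6);
\draw[very thick] (-1,-0.6)--(1,-0.6);
\draw[very thick] (-0.25,0)--(0.25,0);
\fill (-1,0.6) circle (0.03) node[above] {$-1+ix$};
\fill (-1,-0.6) circle (0.03) node[below] {$-1-ix$};
\fill (-0.25,0) circle (0.03) node[left] {$-\varepsilon$};
\draw[fill=white] (1,0.6) circle (0.03) node[above] {$1+ix$};
\draw[fill=white] (1,-0.6) circle (0.03) node[below] {$1-ix$};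
\node[right] at (0.25,0) {$\varepsilon$};
\node at (0.125,0) {\large$\times$};
\node at (0.64,0) {\large$\times$};
\node[below] at (0.125,-0.03) {$\tau_1$};
\node[below] at (0.64,-0.03) {$\tau_2$};
\end{tikzpicture}
\caption{The counterexample in the coordinate $w$, where $z=e^{hw}$ (schematic). The shaded half-plane is the unit disk and the dashed line the unit circle. The thick segments are the three slits. Their left ends are the zeros of $G$, of orders $10,10,1$, for a total of $21$. The polynomial $Q$ has zeros of order $9$ at the two open circles and simple zeros at the crosses $\tau_1\approx\varepsilon/2$ and $\tau_2\approx1-x^2$, for a total degree of $20$.}\label{fig:slits}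
\end{figure}

Let $I=[1/\sqrt3,1]$. For $x\in I$, $\varepsilon\in(0,\frac14]$ and $0<h<1$ put
\begin{equation}\label{eq:config}
a_1=e^{h(-1+ix)},\quad a_2=\overline{a_1},\quad a_3=e^{-\varepsilon h},\qquad(m_1,m_2,m_3)=(10,10,1).
\end{equation}
The arguments $hx,-hx,0$ are distinct, and $a_1^*=e^{h(1+ix)}$, $a_2^*=\overline{a_1^*}$, $a_3^*=e^{\varepsilon h}$. (The multiplicity $10$ is explained in Remark~\ref{rem:ten}.) Let
\[
F_0=(z-a_1^*)^9(z-a_2^*)^9\beta_{a_1}^{10\theta}\beta_{a_2}^{10\theta}\beta_{a_3}^\theta ,
\]
so that $F=Q_1F_0$ in Proposition~\ref{prop:slit}. The limit weights on $\sigma_1$ and $\sigma_3$ are defined as follows for $\theta\in[\frac12,\frac34]$, $\varepsilon\in[0,\frac14]$, $x\in I$. For $t\in[-1,1]$ and $w=t+ix$ let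
\[
H(t)=(1+t)^{10\theta}(1+t+2ix)^{10\theta}\,(1-t)^{9-10\theta}(1-t-2ix)^{9-10\theta}\Bigl(\frac{w+\varepsilon}{w-\varepsilon}\Bigr)^\theta,
\]
and for $s\in(-1,1)$ let
\[
R(s)=\rho_\theta(s)\bigl[(1+\varepsilon s)^2+x^2\bigr]^{10\theta}\bigl[(1-\varepsilon s)^2+x^2\bigr]^{9-10\theta}>0 .
\]
The function $H$ is jointly continuous in $(t,\theta,\varepsilon,x)$: the exponents satisfy $10\theta\ge5$ and $9-10\theta\ge\frac32$; the factors $1+t+2ix$ and $1-t-2ix$ are not real; and $\frac{w+\varepsilon}{w-\varepsilon}\in[-\infty,0]$ only for $w\in[-\varepsilon,\varepsilon]$, which is excluded by $x>0$. Also $R\le C(1-s)^{-3/4}$ with $C$ independent of the parameters.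

We state the limit for a general factor $\Phi$ in place of $Q_1$, for use in Section~\ref{sec:all}.

\begin{lemma}\label{lem:limit}
Fix $\theta\in(\frac12,\frac34]$ and $\varepsilon\in(0,\frac14]$. There are functions $H_h(t)$ and $R_h(s)>0$, continuous in $(t,x)\in[-1,1]\times I$ and in $(s,x)\in(-1,1)\times I$, with $H_h\to H$ and $R_h/R\to1$ uniformly as $h\to0$, such that the following holds. If $\Phi$ is continuous on $\sigma_1\cup\sigma_2\cup\sigma_3$ and $\Phi(\bar z)=\overline{\Phi(z)}$, then the three conditions $\int_{\sigma_i}\Phi F_0\,dz=0$ are equivalent to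
\begin{equation}\label{eq:two}
\int_{-1}^1H_h(t)\,\Phi(e^{h(t+ix)})\,dt=0,\qquad\int_{-1}^1R_h(s)\,\Phi(e^{\varepsilon hs})\,ds=0 .
\end{equation}
\end{lemma}

\begin{proof}
All estimates come from the identity $e^{hu}-e^{hu'}=h(u-u')\int_0^1e^{h(u'+\tau(u-u'))}\,d\tau$, which gives
\begin{equation}\label{eq:exp}
e^{hu}-e^{hu'}=h(u-u')(1+o(1))\qquad(h\to0),
\end{equation}
uniformly for $u,u'$ in a bounded set.

\emph{The slit $\sigma_1$.} Put $z=e^{hw}$, $w=t+ix$, $dz=hz\,dt$. On one side of $\sigma_1$, $\beta_{a_1}^{10\theta}$ is a constant multiple of $|\beta_{a_1}|^{10\theta}$, so the condition on $\sigma_1$ is the first one in \eqref{eq:two} with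
\[
H_h=e^{10\pi i\theta}h^{-18}(z-a_1^*)^9|\beta_{a_1}|^{10\theta}(z-a_2^*)^9\beta_{a_2}^{10\theta}\beta_{a_3}^\theta\,z .
\]
It is continuous in $(t,x)$ because $9-10\theta>0$ and $z\notin\sigma_2\cup\sigma_3$. By \eqref{eq:exp}, up to factors $1+o(1)$ uniform in $(t,x)$, the quantities $z-a_1$, $z-a_1^*$, $z-a_2$, $z-a_2^*$, $z-a_3$, $z-a_3^*$ equal $h$ times
\[
1+t,\qquad-(1-t),\qquad1+t+2ix,\qquad-(1-t-2ix),\qquad w+\varepsilon,\qquad w-\varepsilon .
\]
Hence $h^{-18}(z-a_1^*)^9(z-a_2^*)^9=(1-t)^9(1-t-2ix)^9(1+o(1))$ and $|\beta_{a_1}|^{10\theta}=\bigl(\frac{1+t}{1-t}\bigr)^{10\theta}(1+o(1))$. For the principal powers we must locate the limits relative to the negative axis. The limit $\frac{w+\varepsilon}{w-\varepsilon}$ of $\beta_{a_3}$ stays in a compact subset of $\mathbb{C}\setminus(-\infty,0]$, so $\beta_{a_3}^\theta$ converges uniformly to its power. The limit of $\beta_{a_2}$ is $-\frac{1+t+2ix}{1-t-2ix}$. Let $\alpha_1=\arg(1+t+2ix)\in(0,\frac\pi2]$ and $\alpha_2=\arg(1-t-2ix)\in[-\frac\pi2,0)$; the extreme values $\pm\frac\pi2$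 occur at $t=-1$ and $t=1$ respectively, never together. So $\alpha_1-\alpha_2-\pi\in(-\pi,0)$ is the principal argument of the limit, which stays in a compact subset of the lower half-plane, and
\[
\beta_{a_2}^{10\theta}\to e^{-10\pi i\theta}(1+t+2ix)^{10\theta}(1-t-2ix)^{-10\theta}
\]
uniformly. Multiplying, $H_h=H\,(1+o(1))$, and $H$ is bounded.

\emph{The slit $\sigma_2$.} We have $\beta_{a_1}(\bar z)=\overline{\beta_{a_2}(z)}$ and $\beta_{a_3}(\bar z)=\overline{\beta_{a_3}(z)}$, and principal powers commute with conjugation. So $(\Phi F_0)(\bar z)=\overline{(\Phi F_0)(z)}$, and the condition on $\sigma_2$ is the conjugate of that on $\sigma_1$.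

\emph{The slit $\sigma_3$.} Put $z=e^{\varepsilon hs}$, $dz=\varepsilon hz\,ds$. For real $z$ we have $\beta_{a_2}=\overline{\beta_{a_1}}$ and $z-a_2^*=\overline{z-a_1^*}$, so the condition is the second one in \eqref{eq:two} with
\[
R_h=h^{-18}|z-a_1|^{20\theta}\,|z-a_1^*|^{18-20\theta}\,|\beta_{a_3}|^\theta z>0 .
\]
By \eqref{eq:exp}, up to uniform factors $1+o(1)$, $|z-a_1|^2=h^2[(1+\varepsilon s)^2+x^2]$, $|z-a_1^*|^2=h^2[(1-\varepsilon s)^2+x^2]$ and $|\beta_{a_3}|=\frac{1+s}{1-s}$.
\end{proof}

We shall take $Q_1(z)=\psi\bigl(\frac{z-1}h\bigr)$ with $\psi$ a real polynomial of degree at most $2$. By \eqref{eq:exp}, $\frac{z-1}h$ tends to $w$ on $\sigma_1$ and to $\varepsilon s$ on $\sigma_3$. So the limit system is given by the functionals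
\[
\ell_1(\psi)=\int_{-1}^1H(t)\,\psi(t+ix)\,dt,\qquad\ell_3(\psi)=\int_{-1}^1R(s)\,\psi(\varepsilon s)\,ds\Big/\int_{-1}^1R(s)\,ds .
\]
Let $M_{\theta,\varepsilon}(x)$ be the real $3\times3$ matrix whose rows are $\operatorname{Re}\ell_1$, $\operatorname{Im}\ell_1$, $\ell_3$ evaluated on $1,w,w^2$, and let $D_{\theta,\varepsilon}(x)$ be its determinant. We identify a vector $(\psi_0,\psi_1,\psi_2)$ with $\psi=\psi_0+\psi_1w+\psi_2w^2$. By the continuity of $H$ and dominated convergence for $R$, the matrix is continuous in $(\theta,\varepsilon,x)$ on $[\frac12,\frac34]\times[0,\frac14]\times I$. We need a zero of the determinant at which the kernel polynomial has degree $2$ and both roots in $\operatorname{Re}w>0$.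

\section{The determinant and the proof of Theorem~\ref{thm:A}}\label{sec:det}

The corner $\theta=\frac12$, $\varepsilon=0$ corresponds to $p=1$ and a slit of length zero. It is not admissible in Proposition~\ref{prop:slit}, but there $H$ is a polynomial and the matrix can be computed exactly. This is the reason for the restriction to $p$ near $1$.

\begin{lemma}\label{lem:corner}
$D_{1/2,0}(1/\sqrt3)<0<D_{1/2,0}(1)$. If $x\in I$ and $D_{1/2,0}(x)=0$, then $x<1$ and the kernel of $M_{1/2,0}(x)$ is spanned by $w(w-\nu)$, where $\nu=1-x^2>0$.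
\end{lemma}

\begin{proof}
Put $g=1+x^2$ and $\nu=1-x^2$, so $g+\nu=2$ and $g^2-\nu^2=4x^2$, and let
\[
P(w)=\bigl((1+w)^2+x^2\bigr)\bigl((1-w)^2+x^2\bigr)=(w^2+g)^2-4w^2=w^4-2\nu w^2+g^2 .
\]
For $w=t+ix$ we have $(1+w)^2+x^2=(1+t)(1+t+2ix)$ and $(1-w)^2+x^2=(1-t)(1-t-2ix)$. So $P$ vanishes at both ends $\pm1+ix$ of the path, and for $\theta=\frac12$, $\varepsilon=0$,
\[
H=(w^2+2w+g)\,P(w)^4,\qquad\ell_3(\psi)=\psi(0).
\]

\emph{Moments.} Let $\mu_{j,l}=\int_{-1}^1w^jP(w)^l\,dt$ and $\mu_j=\mu_{j,4}$. The substitution $t\mapsto-t$ sends $w$ to $-\bar w$, so $\mu_{j,l}$ is real for even $j$ and imaginary for odd $j$. We have $P'=4w(w^2-\nu)$, and the integrals of $(P^{l+1})'$, $(wP^{l+1})'$, $(w^3P^{l+1})'$ over the path vanish for $l\ge0$. Expanding one factor $P$ in the last two gives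
\begin{align}
\mu_{3,l}&=\nu\mu_{1,l},\label{eq:m3}\\
(4l+5)\mu_{4,l}&=(4l+6)\nu\mu_{2,l}-g^2\mu_{0,l},\label{eq:m4}\\
(4l+7)\mu_{6,l}&=(4l+10)\nu\mu_{4,l}-3g^2\mu_{2,l}.\label{eq:m6}
\end{align}
In the variable $w^2$, which runs from $\nu-2ix$ to $\nu+2ix$, we have $P=(w^2-\nu)^2+4x^2$. The integrand is a polynomial, so we may use the path $w^2=\nu+i\tau$:
\[
\mu_1=i\hat\mu,\qquad\hat\mu=\tfrac12\int_{-2x}^{2x}(4x^2-\tau^2)^4\,d\tau>0 .
\]

\emph{The determinant.} Let $K_j=\ell_1(w^j)=\mu_{j+2}+2\mu_{j+1}+g\mu_j$. By \eqref{eq:m3} and $g+\nu=2$,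
\begin{equation}\label{eq:K}
K_1=2\mu_2+2i\hat\mu,\qquad K_2=(\mu_4+g\mu_2)+2i\nu\hat\mu .
\end{equation}
The third row of the matrix is $(1,0,0)$, so
\begin{equation}\label{eq:D}
D_{1/2,0}(x)=\operatorname{Re}K_1\operatorname{Im}K_2-\operatorname{Re}K_2\operatorname{Im}K_1=2\hat\mu\,\bigl[(2\nu-g)\mu_2-\mu_4\bigr].
\end{equation}

\emph{The value at $x=1$.} Here $\nu=0$, $g=2$, $P=w^4+4$. For even $j$ the primitive of $w^jP^4$ vanishing at $0$ is an odd real polynomial, so $\mu_j=2\operatorname{Re}\int_0^{1+i}w^jP^4\,dw$. With $w=(1+i)u$ we have $w^2=2iu^2$, $w^4=-4u^4$, $P=4(1-u^4)$, and therefore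
\[
\mu_2=-4\cdot4^4\int_0^1u^2(1-u^4)^4\,du<0,\qquad\mu_4=-8\cdot4^4\int_0^1u^4(1-u^4)^4\,du<0 .
\]
So $D_{1/2,0}(1)=2\hat\mu(-2\mu_2-\mu_4)>0$.

\emph{The value at $x=1/\sqrt3$.} Here $\nu=\frac23$ and $g=2\nu$, so \eqref{eq:D} reduces to $D_{1/2,0}=-2\hat\mu\mu_4$, and we must show $\mu_4>0$. We use a recursion in $l$. Inserting \eqref{eq:m4} in $\mu_{0,l+1}=\mu_{4,l}-2\nu\mu_{2,l}+g^2\mu_{0,l}$ and \eqref{eq:m6} in $\mu_{2,l+1}=\mu_{6,l}-2\nu\mu_{4,l}+g^2\mu_{2,l}$ gives
\[
\mu_{0,l+1}=\frac{4l+4}{4l+5}\bigl(g^2\mu_{0,l}-\nu\mu_{2,l}\bigr),\qquad\mu_{2,l+1}=\frac{4l+4}{4l+7}\bigl(g^2\mu_{2,l}-\nu\mu_{4,l}\bigr).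
\]
Suppose $\mu_{0,l}>0$ and write $\mu_{2,l}=\nu s_l\mu_{0,l}$. With $g^2=4\nu^2$ these formulas and \eqref{eq:m4} become
\begin{gather}
\mu_{4,l}=\frac{(4l+6)s_l-4}{4l+5}\,\nu^2\mu_{0,l},\label{eq:m4s}\\
\mu_{0,l+1}=\frac{4l+4}{4l+5}\,(4-s_l)\,\nu^2\mu_{0,l},\qquad\mu_{2,l+1}=\frac{4l+4}{4l+5}\cdot\frac{(12l+14)s_l+4}{4l+7}\,\nu^3\mu_{0,l}.\notag
\end{gather}
So if $s_l<4$, then $\mu_{0,l+1}>0$ and $s_{l+1}=\dfrac{(12l+14)s_l+4}{(4l+7)(4-s_l)}$. We start from $\mu_{0,0}=2$ and $\mu_{2,0}=\frac23-2x^2=0$, that is $s_0=0$, and obtain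
\[
s_1=\frac4{7\cdot4}=\frac17,\qquad s_2=\frac{54/7}{11\cdot27/7}=\frac2{11},\qquad s_3=\frac{120/11}{15\cdot42/11}=\frac4{21},\qquad s_4=\frac{284/21}{19\cdot80/21}=\frac{71}{380}.
\]
Hence $\mu_0>0$. Since $22s_4-4=\frac{1562-1520}{380}=\frac{21}{190}$, \eqref{eq:m4s} gives $\mu_4=\nu^2\mu_0/190>0$.

\emph{The kernel.} Let $\psi\ne0$ be in the kernel at $x$. Then $\psi_0=0$ and $\psi_1K_1+\psi_2K_2=0$. The imaginary part is $2\hat\mu(\psi_1+\nu\psi_2)=0$ by \eqref{eq:K}, so $\psi=\psi_2w(w-\nu)$. Finally $x\ne1$ because $D_{1/2,0}(1)\ne0$.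
\end{proof}

\begin{remark}\label{rem:ten}
With an even multiplicity $2l+2$ in place of $10$, the corner weight is, up to a unimodular constant, the polynomial $(w^2+2w+g)P^l$; formula \eqref{eq:D} holds with $\mu_{j,l}$, and the determinant is positive at $x=1$ by the same computation. By \eqref{eq:m4s} it is negative at $x=1/\sqrt3$ when $(4l+6)s_l>4$. For $l=0,1,2,3$ the left side is $0,\frac{10}7,\frac{28}{11},\frac{24}7$. So $10$ is the smallest even multiplicity for which these two test values show a sign change.
\end{remark}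

The kernel polynomial $w(w-\nu)$ has one root outside the disk and one on the boundary line. In the limit picture this is a two-slit configuration with $20$ critical points, degree $20$, and an extra zero on the circle: the situation described at the end of Section~\ref{sec:one}. Continuity alone cannot tell to which side the root $0$ moves; the condition on the short slit decides it.

\begin{lemma}\label{lem:perturb}
There is $\delta\in(0,\frac14)$ such that for all $\theta\in(\frac12,\frac12+\delta)$ and $\varepsilon\in(0,\delta)$: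
\begin{enumerate}
\item[(i)] $D_{\theta,\varepsilon}(1/\sqrt3)<0<D_{\theta,\varepsilon}(1)$;
\item[(ii)] for every $x\in I$, every nonzero $\psi$ in the kernel of $M_{\theta,\varepsilon}(x)$ has degree exactly $2$ and two distinct positive real roots.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) follows from Lemma~\ref{lem:corner} by continuity. If (ii) failed for every $\delta$, there would be $\theta_k>\frac12$, $\varepsilon_k>0$, $x_k\in I$ with $(\theta_k,\varepsilon_k,x_k)\to(\frac12,0,x_0)$ and unit kernel vectors $\psi^{(k)}\to\psi$ that violate (ii). Then $\psi$ is a unit kernel vector of $M_{1/2,0}(x_0)$, so $\psi$ is a nonzero multiple of $w(w-\nu_0)$ with $\nu_0=1-x_0^2>0$. For large $k$ the real polynomial $\psi^{(k)}$ has degree $2$ and positive discriminant, hence real roots $\tau_1\to0$ and $\tau_2\to\nu_0$. Let $R$ be the weight for the $k$th parameters. The equation $\ell_3(\psi^{(k)})=0$ says $\int R(s)(\tau_1-\varepsilon_ks)(\tau_2-\varepsilon_ks)\,ds=0$. As $k\to\infty$, $R(s)(\tau_2-\varepsilon_ks)\to(1+x_0^2)^9\nu_0\,\rho_{1/2}(s)$,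 dominated by $C(1-s)^{-3/4}$. So by \eqref{eq:mean}
\[
\frac{\tau_1}{\varepsilon_k}=\frac{\int s\,R(s)(\tau_2-\varepsilon_ks)\,ds}{\int R(s)(\tau_2-\varepsilon_ks)\,ds}\longrightarrow\frac{\int s\,\rho_{1/2}(s)\,ds}{\int\rho_{1/2}(s)\,ds}=\frac12 .
\]
Thus $0<\tau_1<\tau_2$ for large $k$, a contradiction.
\end{proof}

Put $p_0=1+2\delta$. From now on $p\in(1,p_0)$, $\theta=p/2\in(\frac12,\frac12+\delta)$ and $\varepsilon\in(0,\delta)$ are fixed, and only $h$ tends to $0$.

\begin{lemma}\label{lem:select}
Let $M^h(x)$, for small $h>0$, be real $3\times3$ matrices that are continuous in $x\in I$ and converge to $M_{\theta,\varepsilon}(x)$ uniformly on $I$ as $h\to0$. Then along a sequence $h\to0$ there are $x_h\in I$ and unit vectors $\psi^h$ in the kernel of $M^h(x_h)$ that converge to a polynomial $\hat\psi$ of degree $2$ with two distinct positive roots.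
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:perturb}(i), $\det M^h$ has opposite signs at the ends of $I$ for small $h$, so it vanishes at some $x_h\in I$. Choose unit kernel vectors $\psi^h$ and a sequence $h\to0$ along which $x_h\to x_*$ and $\psi^h\to\hat\psi$. Then $\hat\psi$ is a unit kernel vector of $M_{\theta,\varepsilon}(x_*)$, and Lemma~\ref{lem:perturb}(ii) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take the configuration \eqref{eq:config} and $Q_1(z)=\psi\bigl(\frac{z-1}h\bigr)$ with $\psi$ real of degree at most $2$. By Lemma~\ref{lem:limit} with $\Phi=Q_1$, condition \eqref{eq:cond} is the system $M^h(x)\psi=0$, whose rows are the real and imaginary parts of the first equation in \eqref{eq:two} and the second equation divided by $\int R_h$. The entries are continuous in $x$ and converge uniformly on $I$ to those of $M_{\theta,\varepsilon}(x)$. Let $x_h,\psi^h,\hat\psi$ be as in Lemma~\ref{lem:select}. For small $h$ in the sequence, $\psi^h$ has degree $2$ and two positive roots $\tau_1,\tau_2$, so $Q_1$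 has degree $2$ and its roots $1+h\tau_1$, $1+h\tau_2$ lie outside $\overline{\mathbb{D}}$. Proposition~\ref{prop:slit} applies with $N=2+9+9+0=20$ and $\sum m_i=21$.
\end{proof}

\section{All degrees \texorpdfstring{$N\ge20$}{at least 20} and unbounded excess}\label{sec:all}

Two devices extend the example. Adding $n$ short simple slits far from $1$, each with its own zero of $Q_1$, raises the degree and the number of critical points by $n$ and keeps the excess $1$. Substituting $z^J$ for $z$ then multiplies everything by $J$. We do both at once.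

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $J\ge1$ and $n\ge0$. Let $\zeta_j=e^{2\pi ij/(n+1)}$ for $1\le j\le n$ and $S(\zeta)=\prod_{j=1}^n(\zeta-\zeta_j)=1+\zeta+\dots+\zeta^n$, a real polynomial with $S(1)=n+1$. In the variable $\zeta$ let $A_1,A_2,A_3$ be the points \eqref{eq:config} with multiplicities $10,10,1$, and let $A_{3+j}=\zeta_je^{-h}$ with multiplicity $1$. For small $h$ these points have distinct arguments. Let $\Psi$ be a real polynomial of degree at most $n+2$ and
\[
f(\zeta)=\Psi(\zeta)\prod_{i=1}^{n+3}(\zeta-A_i^*)^{m_i-1}\beta_{A_i}(\zeta)^{m_i\theta}.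
\]
All $o(\cdot)$ and $O(\cdot)$ below refer to $h\to0$ and are uniform in $x\in I$.

\emph{Step 1: pull-back.} In Proposition~\ref{prop:slit} use all $J$th roots of each $A_i$, with multiplicity $m_i$, and $Q_1(z)=\Psi(z^J)$. The roots have distinct arguments. We claim $F(z)=f(z^J)$. If $a$ runs over the $J$th roots of $A$, then $a^*$ runs over the $J$th roots of $A^*$, so $\prod(z-a^*)=z^J-A^*$ and $\prod\beta_a(z)=\beta_A(z^J)$. The union of the $\sigma_a$ is the preimage of $\sigma_A$ under $z\mapsto z^J$. On its complement, which is connected, $\prod\beta_a(z)^\kappa$ and $\beta_A(z^J)^\kappa$ are analytic and nonvanishing, have equal moduli and tend to $1$ at $\infty$; their quotient is analytic of modulus $1$, hence constant, hence $1$. This proves the claim. The map $z\mapsto\zeta=z^J$ takes each $\sigma_a$ bijectively onto $\sigma_A$, with $dz$ a constant multiple of $\zeta^{1/J-1}d\zeta$ for any continuous branch. So \eqref{eq:cond} is equivalent to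
\begin{equation}\label{eq:condJ}
\int_{\sigma_{A_i}}f(\zeta)\,\zeta^{1/J-1}\,d\zeta=0\qquad(i=1,\dots,n+3).
\end{equation}
If $\deg\Psi=n+2$, then $N=J(n+2)+18J=J(20+n)$ and the sum of the multiplicities is $J(21+n)=N+J$. It remains to find $\Psi$ of degree $n+2$ that satisfies \eqref{eq:condJ} and has no zeros in $\overline{\mathbb{D}}$.

\emph{Step 2: the conditions near $\zeta_j$.} Put $\zeta=\zeta_je^{hs}$, $-1\le s\le1$, so that $\zeta^{1/J-1}d\zeta$ is a constant multiple of $e^{hs/J}ds$. After division by a nonzero constant, the condition on $\sigma_{A_{3+j}}$ is $\Lambda_j(\Psi)=0$, where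
\begin{gather*}
\Lambda_j(\Psi)=\int_{-1}^1\rho_\theta(s)\,\chi_j(s)\,\Psi(\zeta_je^{hs})\,ds\Big/\int_{-1}^1\rho_\theta(s)\,ds,\\
\chi_j(s)=\frac{|\beta_{A_{3+j}}(\zeta)|^\theta}{\rho_\theta(s)}\cdot\frac{(\zeta-A_1^*)^9(\zeta-A_2^*)^9}{(\zeta_j-1)^{18}}\cdot\prod_{i\ne3+j}\beta_{A_i}(\zeta)^{m_i\theta}\cdot e^{hs/J}.
\end{gather*}
Here $|\beta_{A_{3+j}}(\zeta)|=\frac{e^{hs}-e^{-h}}{e^h-e^{hs}}=\frac{1+s}{1-s}(1+o(1))$ by \eqref{eq:exp}. For $i\ne3+j$ we have $\beta_{A_i}(\zeta)=1+\frac{A_i^*-A_i}{\zeta-A_i^*}=1+O(h)$, as the numerator is $O(h)$ and the denominator is bounded below. So $\chi_j=1+o(1)$ uniformly in $s$, and $\chi_j$ is continuous in $x$. Conjugation permutes the $A_i$, preserves multiplicities and sends $\zeta_j$ to $\zeta_{n+1-j}$. Hence $\chi_{n+1-j}=\overline{\chi_j}$, and for real $\Psi$ the vector $(\Lambda_j(\Psi))_j$ lies in $X=\{\gamma\in\mathbb{C}^n:\gamma_{n+1-j}=\bar\gamma_j\}$, a real space of dimension $n$.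

\emph{Step 3: eliminating these conditions.} We want a three-dimensional space of polynomials that satisfy the $n$ far conditions exactly and look like $\psi\bigl(\frac{\zeta-1}h\bigr)$ near $1$. Start from $b_i=\bigl(\frac{\zeta-1}h\bigr)^iS(\zeta)/S(1)$, $i=0,1,2$, which vanish at the $\zeta_j$, and correct them by multiples of $(\zeta-1)^3$, which are negligible near $1$. The linear map $y\mapsto\bigl(\Lambda_j((\zeta-1)^3y)\bigr)_j$ from real polynomials of degree at most $n-1$ to $X$ is continuous in $x$ and converges, uniformly in $x$, to $y\mapsto\bigl((\zeta_j-1)^3y(\zeta_j)\bigr)_j$. The limit is injective, since such a $y\neq0$ cannot vanish at $n$ points, and the dimensions agree; so for small $h$ the map has an inverse that is bounded uniformly in $(h,x)$ and continuous in $x$. On $\sigma_{A_{3+j}}$ we have $S=O(h)$, so $\Lambda_j(b_i)=O(h^{1-i})$. Hence there is a unique real $y_i$ of degree at most $n-1$, with coefficients $O(h^{1-i})=O(h^{-1})$ and continuous in $x$, such that $\tilde b_i=b_i+(\zeta-1)^3y_i$ satisfies $\Lambda_j(\tilde b_i)=0$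 for all $j$. (For $n=0$, $S=1$ and $\tilde b_i=b_i$.) For each fixed $C$, on $|\zeta-1|\le Ch$ we have $S/S(1)=1+O(h)$ and $(\zeta-1)^3y_i=O(h^2)$, so
\begin{equation}\label{eq:local}
\tilde b_i(\zeta)=\Bigl(\frac{\zeta-1}h\Bigr)^i+O(h)\qquad(|\zeta-1|\le Ch).
\end{equation}

\emph{Step 4: the conditions near $1$.} Let $\Psi=\psi_0\tilde b_0+\psi_1\tilde b_1+\psi_2\tilde b_2$ with real $\psi_i$. Near $1$ the integrand of \eqref{eq:condJ} is $\Phi F_0$ with $\Phi=\Psi\,\Theta$ and $\Theta(\zeta)=\zeta^{1/J-1}\prod_{j=1}^n\beta_{A_{3+j}}(\zeta)^\theta$. The function $\Theta$ is analytic near $1$, satisfies $\Theta(\bar\zeta)=\overline{\Theta(\zeta)}$, and equals $1+O(h)$ on $|\zeta-1|\le Ch$. By Lemma~\ref{lem:limit} the three remaining conditions form a real system $M^h(x)\psi=0$, normalized as in the proof of Theorem~\ref{thm:A}; the third row is real because $\Phi$ is real on the real axis. The entries are continuous in $x$, and by \eqref{eq:local} they converge uniformly to those of $M_{\theta,\varepsilon}(x)$. Let $x_h,\psi^h,\hat\psi$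 be as in Lemma~\ref{lem:select}, let $\tau_1,\tau_2>0$ be the roots of $\hat\psi$, and let $\Psi$ be built from $\psi^h$ at $x=x_h$. Then \eqref{eq:condJ} holds.

\emph{Step 5: the roots of $\Psi$.} Let $h\to0$ along the sequence. By \eqref{eq:local}, $\Psi(1+hw)\to\hat\psi(w)$ locally uniformly in $w$. Choose disjoint disks about $\tau_1,\tau_2$ in the right half-plane. By Hurwitz's theorem each contains exactly one root $w_i$ of $\Psi(1+hw)$ for small $h$, and $w_i$ is real because its conjugate is a root in the same disk. So $\Psi$ has two roots $1+hw_i>1$. Since $h^2y_i=O(h)$, the coefficients of $h^2\Psi$ converge to those of $\Psi_0=\hat\psi_2(\zeta-1)^2S(\zeta)/S(1)$, which has degree $n+2$. So $\deg\Psi=n+2$ for small $h$, and the roots of $\Psi$ converge to those of $\Psi_0$ with multiplicity: two tend to $1$, namely those just found, and for each $j$ one root $c_j$ tends to $\zeta_j$.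

As in Lemma~\ref{lem:perturb}, the limit root lies on the circle and the slit condition decides the side. Write $\Psi=(\zeta-c_j)T$. The coefficients of $h^2T$ converge to those of $\Psi_0/(\zeta-\zeta_j)$, whose value $T_0$ at $\zeta_j$ is not zero. So $\tilde\chi(s)=\chi_j(s)\,h^2T(\zeta_je^{hs})/T_0=1+o(1)$ uniformly in $s$, and $\Lambda_j(\Psi)=0$ reads $\int\rho_\theta\tilde\chi\,(\zeta_je^{hs}-c_j)\,ds=0$. With $e^{hs}-1=hs+O(h^2)$ and \eqref{eq:mean},
\[
\frac{c_j}{\zeta_j}-1=\frac{\int\rho_\theta\,\tilde\chi\,(e^{hs}-1)\,ds}{\int\rho_\theta\,\tilde\chi\,ds}=h\Bigl(\frac{\int s\rho_\theta\,ds}{\int\rho_\theta\,ds}+o(1)\Bigr)=h\,(\theta+o(1)).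
\]
Hence $|c_j|\ge\operatorname{Re}(c_j/\zeta_j)>1$ for small $h$. All $n+2$ roots of $\Psi$ lie outside $\overline{\mathbb{D}}$, so $Q_1(z)=\Psi(z^J)$ has no zeros in $\overline{\mathbb{D}}$, and Proposition~\ref{prop:slit} gives $\omega$ of degree exactly $N=J(20+n)$ with exactly $N+J$ critical points.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}
\emph{A Survey of Linear Extremal Problems in Analytic Function Spaces},
\texttt{http://shell.cas.usf.edu/\textasciitilde cbenetea/Survey\_Linear\_Extremal\_Problems.pdf}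

\end{thebibliography}
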